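\title{Admissibility of inference rules in the transitive temporal logic $T_{S4}$ is undecidable}

\begin{abstract}
Let $T_{S4}$ be the temporal logic of reflexive and transitive Kripke frames, with one necessity operator for the future and one for the past. We show that no algorithm recognizes the inference rules admissible in $T_{S4}$. The set of admissible rules is $\Pi^0_1$-complete, already for one-premise rules in a fixed finite set of letters whose conclusion is a letter, and it has no recursively enumerable basis. By contrast, admissibility of rules with conclusion $\bot$ is decidable. The proof reduces the halting problem for two-counter machines. Its main tool is a lifting principle: a definable labeling of all models by residues modulo $4$ that changes by at most one between comparable points lifts to a bounded integer-valued height.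
\end{abstract}

\section{Introduction}\label{sec:intro}

Formulas are built from propositional letters by the Boolean connectives (among them the constants $\top$ and $\bot$) and two unary operators, $\Box^+$ (future necessity) and $\Box^-$ (past necessity). A \emph{frame} is a pair $(W,R)$ with $W$ nonempty and $R$ a reflexive and transitive relation on $W$; no other frames occur in this paper. A \emph{model} $(W,R,V)$ is a frame together with a valuation $V$ that assigns a subset of $W$ to each letter. Boolean connectives are evaluated pointwise, $\Box^+\chi$ holds at $a$ iff $\chi$ holds at every $b$ with $aRb$, and $\Box^-\chi$ holds at $a$ iff $\chi$ holds at every $b$ with $bRa$. The logic $T_{S4}$ is the set of formulas that hold at every point of every model; its elements are called \emph{theorems}.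

An \emph{inference rule} is an expression $\varphi_1,\dots,\varphi_m/\psi$ with premises $\varphi_i$ and conclusion $\psi$. A \emph{substitution} $\sigma$ replaces letters by arbitrary formulas, and $\sigma$ is a \emph{unifier} of a formula $\varphi$ if $\sigma(\varphi)\in T_{S4}$. The rule is \emph{admissible} in $T_{S4}$ if every common unifier of $\varphi_1,\dots,\varphi_m$ is a unifier of $\psi$. Thus the admissible rules are those under whose substitution instances the set of theorems is closed: they may be used in proofs without producing anything but theorems. The question we answer comes from \cite{problem}: is there an algorithm which, given a rule, decides whether it is admissible in $T_{S4}$?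

Three simple facts, all proved in Section~\ref{sec:prelim}, suggest a positive answer. First, $T_{S4}$ itself is decidable, because every non-theorem fails in a finite model of computable size. Second, there is a natural decidable sufficient condition: a rule is admissible if its conclusion holds everywhere in each model in which its premises hold everywhere. Third, a rule with conclusion $\bot$ is admissible iff its premises have no common unifier, and this reduces to classical satisfiability. What remains is the quantifier over all substitutions, of unbounded modal depth. A computable bound on the length of a shortest substitution witnessing non-admissibility would give a decision procedure by finite search. It turns out that no such bound exists.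

Recall that $\Sigma^0_1$ sets are the recursively enumerable (r.e.) sets, $\Pi^0_1$ sets are their complements, and a set is \emph{complete} for one of these classes if it belongs to the class and every set of the class is many-one reducible to it. A rule $\varphi_1,\dots,\varphi_m/\psi$ is \emph{derivable from} a set $\mathfrak B$ of rules if $\psi$ is obtained from $\varphi_1,\dots,\varphi_m$ and theorems of $T_{S4}$ by modus ponens, necessitation (from $\chi$ infer $\Box^+\chi$ and $\Box^-\chi$) and substitution instances of rules from $\mathfrak B$. A \emph{basis of admissible rules} is a set $\mathfrak B$ of admissible rules from which every admissible rule is derivable.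

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(a)] The set of rules admissible in $T_{S4}$ is undecidable and $\Pi^0_1$-complete. There is a fixed finite set of letters such that this already holds for rules $\varphi/y$ in these letters with $y$ a letter.
\item[(b)] $T_{S4}$ has no recursively enumerable (in particular no finite) basis of admissible rules.
\item[(c)] Admissibility of rules with conclusion $\bot$ is decidable.
\end{enumerate}
\end{theorem}

The lower bound comes from counter machines. A \emph{two-counter machine} $\mathcal M$ is deterministic and has a finite set $Q$ of states, among them an initial state $q_{\mathrm{in}}$ and a halting state $q_{\mathrm{ha}}\neq q_{\mathrm{in}}$, and two counters $c_1,c_2$ with values in $\mathbb N$. Each state $q\ne q_{\mathrm{ha}}$ carries one instruction, with $i\in\{1,2\}$ and $q',q''\in Q$ depending on $q$: either $q$ is an \emph{increment state}, ``$c_i:=c_i+1$; go to $q'$'', or $q$ is a \emph{test state}, ``if $c_i=0$ go to $q'$, else $c_i:=c_i-1$ and go to $q''$''. A configuration is a triple (state, $c_1$, $c_2$).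

\begin{theorem}\label{thm:reduction}
For every two-counter machine $\mathcal M$ and $n\in\mathbb N$ one can effectively write down a rule $r_n=\varphi_n/y$, with $y$ a letter and with letters that depend only on $\mathcal M$, such that $r_n$ is admissible in $T_{S4}$ iff $\mathcal M$ does not halt from $(q_{\mathrm{in}},n,0)$.
\end{theorem}

The idea is the following. A unifier of $\varphi_n$ labels the points of all models at once, and the label of a point depends only on a neighborhood of bounded radius. Finitely many labels can record integers only modulo a constant, but Section~\ref{sec:heights} shows that residues modulo $4$ always lift to integer heights, and that these heights are bounded in terms of the modal depth of the unifier. So a unifier can build a hill of any finite altitude, but not an infinite one. The premise $\varphi_n$ (Section~\ref{sec:rule}) asks that a run of $\mathcal M$ descend from every summit, losing one unit of altitude per step. A halting run is finite and fits on a definable hill (Section~\ref{sec:halting}). A non-halting run does not fit, so the labeling must lie about some zero test; Section~\ref{sec:nonhalting} shows that such lies propagate outward without end, which a unifier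 of bounded depth cannot afford.

\section{Preliminaries and the decidable parts}\label{sec:prelim}

\subsection{Steps and distance}

If $aRb$ we call $b$ a \emph{successor} of $a$ and $a$ a \emph{predecessor} of $b$; points are \emph{comparable} if one is a successor of the other. Put $\Diamond^\pm=\neg\Box^\pm\neg$ and
\[
\blacklozenge\chi=\Diamond^+\chi\vee\Diamond^-\chi ,
\]
so that $\blacklozenge\chi$ holds at $a$ iff $\chi$ holds at some point comparable to $a$. A \emph{step} is a passage to a comparable point, and $\operatorname{dist}(a,b)\in\mathbb N\cup\{\infty\}$ is the least number of steps leading from $a$ to $b$. Since $R$ is reflexive, a step may stay in place, so the $j$-fold iterate $\blacklozenge^j\chi$ holds at $a$ iff $\chi$ holds at some point at distance at most $j$ from $a$. An integer-valued function on a model is \emph{$1$-Lipschitz} if its values at comparable points differ by at most $1$. The minimum and the maximum of two $1$-Lipschitz functions are $1$-Lipschitz.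

Although $R$ is transitive, comparability is not, and distances can be large. The basic example is the \emph{fence} $\Phi_L$ on $\{0,1,\dots,L\}$, ordered by $0<1>2<3>\cdots$ with no other strict relations. No element is strictly above one element and strictly below another, so this is a partial order; distinct points are comparable iff they are consecutive, and $\operatorname{dist}(i,j)=|i-j|$.

\subsection{Bounded bisimulations}

The \emph{modal depth} of a formula is the largest number of nested occurrences of $\Box^\pm$ in it. The following standard fact says that a formula of depth $i$ sees only $i$ steps far.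

\begin{lemma}\label{lem:bisim}
Let $Z_0,\dots,Z_\ell$ be relations between the points of two models such that $Z_i$-related points agree on all letters and, for $i\ge1$ and $(w,w')\in Z_i$, every successor (predecessor) of $w$ is $Z_{i-1}$-related to some successor (predecessor) of $w'$, and every successor (predecessor) of $w'$ is $Z_{i-1}$-related to some successor (predecessor) of $w$. Then $Z_i$-related points agree on all formulas of modal depth at most $i$.
\end{lemma}

\begin{proof}
Induction on the formula, for all $i$ at once. Letters are covered by hypothesis and Boolean connectives by the induction hypothesis. Let $\Box^+\chi$ have depth at most $i$, so $i\ge1$ and $\chi$ has depth at most $i-1$, and let $(w,w')\in Z_i$. If $\Box^+\chi$ holds at $w'$ and $v$ is a successor of $w$, then $v$ is $Z_{i-1}$-related to a successor $v'$ of $w'$; as $\chi$ holds at $v'$, it holds at $v$. So $\Box^+\chi$ holds at $w$. The converse implication and the case of $\Box^-\chi$ follow by exchanging the two models and by exchanging successors with predecessors.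
\end{proof}

\subsection{Substitutions act on models}

Given a substitution $\sigma$ and a model $M$, let $M^\sigma$ be the model on the same frame in which a letter $x$ is true exactly where $\sigma(x)$ is true in $M$. By induction on $\chi$, the formula $\chi$ holds at $w$ in $M^\sigma$ iff $\sigma(\chi)$ holds at $w$ in $M$. Hence $\sigma$ unifies $\varphi$ iff $\varphi$ holds everywhere in $M^\sigma$ for every model $M$. Admissibility of a rule therefore asks that the conclusion hold everywhere in all models $M^\sigma$ whenever the premises hold everywhere in all models $M^\sigma$. In particular, a rule is admissible if it is \emph{globally valid}, that is, if its conclusion holds everywhere in each model in which its premises hold everywhere.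

\subsection{What is decidable}

\begin{proposition}\label{prop:fmp}
Let $\Sigma$ be a finite set of formulas, written with $\neg,\wedge,\top,\Box^+,\Box^-$ and closed under subformulas. For every model $M$ there are a model $M^*$ with at most $2^{|\Sigma|}$ points and a surjection $a\mapsto[a]$ from $M$ onto $M^*$ such that $a$ and $[a]$ agree on all formulas of $\Sigma$. Consequently $T_{S4}$ is decidable, and so is global validity of rules.
\end{proposition}

\begin{proof}
Let $[a]$ be the class of all points that agree with $a$ on $\Sigma$; there are at most $2^{|\Sigma|}$ classes. Put $[a]R^*[b]$ iff every $\Box^+\xi\in\Sigma$ true at $a$ is true at $b$ and every $\Box^-\xi\in\Sigma$ true at $b$ is true at $a$. This depends only on the classes, and $R^*$ is reflexive and transitive. If $aRb$ then $[a]R^*[b]$: by transitivity of $R$, every successor of $b$ is a successor of $a$ and every predecessor of $a$ is a predecessor of $b$. Let a letter of $\Sigma$ be true at $[a]$ iff it is true at $a$. We show by induction on $\xi\in\Sigma$ that $a$ and $[a]$ agree on $\xi$. If $\Box^+\xi$ holds at $a$ and $[a]R^*[b]$, then $\Box^+\xi$ holds at $b$, so $\xi$ holds at $b$ by reflexivity, and hence at $[b]$. If $\Box^+\xi$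 fails at $a$, there is $b$ with $aRb$ at which $\xi$ fails; then $[a]R^*[b]$ and $\xi$ fails at $[b]$. If $\Box^-\xi$ holds at $a$ and $[b]R^*[a]$, then $\Box^-\xi$, hence $\xi$, holds at $b$; if it fails at $a$, some $b$ with $bRa$ refutes $\xi$ and $[b]R^*[a]$.

To decide whether $\chi$ is a theorem, take for $\Sigma$ the subformulas of $\chi$ and inspect the finitely many models with at most $2^{|\Sigma|}$ points. To decide global validity, take for $\Sigma$ the subformulas of the premises and the conclusion: if the premises hold everywhere in $M$ and the conclusion fails somewhere, the same is true in $M^*$.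
\end{proof}

\begin{corollary}\label{cor:upper}
The set of admissible rules is $\Pi^0_1$.
\end{corollary}

\begin{proof}
To recognize that $\varphi_1,\dots,\varphi_m/\psi$ is not admissible, enumerate all substitutions $\sigma$ for its letters and stop when $\sigma(\varphi_i)\in T_{S4}$ for all $i$ and $\sigma(\psi)\notin T_{S4}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]
For a formula $\chi$ let $\chi^\circ$ be the Boolean formula obtained by erasing all modal operators. Since $\bot$ is not a theorem, $\varphi_1,\dots,\varphi_m/\bot$ is non-admissible iff the $\varphi_i$ have a common unifier. We show that this happens iff $\varphi_1^\circ\wedge\dots\wedge\varphi_m^\circ$ is classically satisfiable, which is decidable. Let $\sigma$ be a common unifier and $M$ a one-point model. The $\varphi_i$ hold in $M^\sigma$, and in a one-point model $\Box^\pm\chi$ is equivalent to $\chi$; so the valuation of $M^\sigma$ satisfies every $\varphi_i^\circ$. Conversely, substitute $\top$ and $\bot$ for the letters according to a satisfying assignment. The equivalences $\Box^\pm\top\leftrightarrow\top$ and $\Box^\pm\bot\leftrightarrow\bot$ are theorems, the second by reflexivity. By induction every formula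 becomes equivalent to the constant given by the classical value of its erasure, and so every $\varphi_i$ becomes a theorem.
\end{proof}

\section{From residues modulo $4$ to bounded heights}\label{sec:heights}

A premise has finitely many letters, so it can attach only finitely many kinds of labels to points. We want it to speak about integers. A \emph{residue scheme} consists of a finite set $\Lambda$ of \emph{labels}, a number $k\ge1$ and a map $\rho\colon\Lambda\to(\mathbb Z/4)^k$. Write $\lambda\approx\mu$ if every coordinate of $\rho(\lambda)-\rho(\mu)$ is $0$, $1$ or $-1$; this relation is symmetric. With letters $x_\lambda$ $(\lambda\in\Lambda)$ consider the formulas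
\begin{enumerate}
\item[(P1)] $\bigvee_\lambda\bigl(x_\lambda\wedge\bigwedge_{\mu\ne\lambda}\neg x_\mu\bigr)$,
\item[(P2)] $\bigwedge_\lambda\bigl(x_\lambda\to\Box^+\bigvee_{\mu\approx\lambda}x_\mu\bigr)$.
\end{enumerate}
If $\sigma$ unifies (P1), then every point $w$ of every model has exactly one \emph{label}, the $\lambda$ for which $\sigma(x_\lambda)$ holds at $w$, and we write $\rho(w)$ for $\rho(\lambda)$. If $\sigma$ also unifies (P2), the labels of comparable points are $\approx$-related. The smallest rule in which the method is visible is the following.

\begin{example}[the endless staircase]\label{ex:stairs}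
Let $k=1$, $\Lambda=\{\mathsf b,0,1,2,3\}$, $\rho(\mathsf b)=0$ and $\rho(r)=r$ for $r\in\mathbb Z/4$. Let $\psi$ be the conjunction of (P1), (P2) and the formulas $x_r\to\blacklozenge x_{r+1}$ for $r\in\mathbb Z/4$: a point that is not labeled $\mathsf b$ can always climb one stair. The rule $\psi/x_{\mathsf b}$ is not globally valid. Indeed, order $\{0,1,2,3\}$ by $0<1$, $2<1$, $2<3$, $0<3$ and let $x_r$ be true exactly at $r$. Comparable points have equal or cyclically adjacent labels and $r$ is comparable to $r+1$, so $\psi$ holds everywhere, while $x_{\mathsf b}$ holds nowhere. In this model the staircase winds around a cycle. We shall see that $\psi/x_{\mathsf b}$ is nevertheless admissible: a labeling that is produced by one substitution in all models cannot wind.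
\end{example}

Fix a unifier $\sigma$ of (P1) and (P2). For comparable points $u,v$ of a model let $\delta(u,v)$ be the unique vector in $\{-1,0,1\}^k$ congruent to $\rho(v)-\rho(u)$ modulo $4$. Then $\delta(v,u)=-\delta(u,v)$, and
\begin{equation}\label{eq:triangle}
uRv \text{ and } vRw\ \Longrightarrow\ \delta(u,v)+\delta(v,w)=\delta(u,w).
\end{equation}
Indeed, $u$ and $w$ are comparable by transitivity, and the difference of the two sides has entries in $[-3,3]$ that are divisible by $4$. This is why the modulus is $4$: modulo $3$ any two residues differ by $0$ or $\pm1$, so (P2) would be empty, and \eqref{eq:triangle} would fail for a chain with residues $0,1,2$.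

We want a function $H$ whose increments are the vectors $\delta$. In a single labeled frame, such as the cycle of Example~\ref{ex:stairs}, there may be none. But $\sigma$ also labels every model built from $M$, and we can build one in which $M$ is gradually faded into a copy without any true letters, where the labeling is constant. Measuring how much $\delta$ accumulates during the fading gives $H$.

\begin{lemma}[height lemma]\label{lem:height}
Let $\sigma$ unify \emph{(P1)} and \emph{(P2)}, let $\ell$ bound the modal depths of the formulas $\sigma(x_\lambda)$, let $\lambda_\circ$ be the label of the point of the one-point model in which all letters are false, and assume $\rho(\lambda_\circ)=0$. Call a point \emph{quiet} if all letters are false at all points at distance at most $\ell$ from it. Then in every model $M=(W,R,V)$ quiet points have label $\lambda_\circ$, and there is a function $H\colon W\to\mathbb Z^k$ such that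
\begin{enumerate}
\item[(H1)] $H(v)-H(u)=\delta(u,v)$ for all comparable $u,v$;
\item[(H2)] $H(w)=0$ for all quiet $w$;
\item[(H3)] every coordinate of $H$ has absolute value at most $2\ell+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Quiet points.} Let $\ast$ be the point of the one-point model, and relate $w$ to $\ast$ by $Z_i$ iff all letters are false within distance $i$ of $w$. If $(w,\ast)\in Z_i$ and $i\ge1$, then every point comparable to $w$ is $Z_{i-1}$-related to $\ast$, which is its own successor and predecessor; conversely the only successor and predecessor of $\ast$ is matched by $w$ itself, by reflexivity. By Lemma~\ref{lem:bisim}, a quiet point agrees with $\ast$ on all $\sigma(x_\lambda)$.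

\emph{The fading model.} Let $L=2\ell+1$ and let $M'$ be the model on $W\times\Phi_L$ in which $(w',j')$ is a successor of $(w,j)$ iff $wRw'$ and $j\le j'$ in the fence, and in which a letter is true at $(w,j)$ iff $j\le\ell$ as integers and the letter is true at $w$ in $M$. The relation is reflexive and transitive. A step in $M'$ changes the first component by a step of $M$ and the integer $j$ by at most $1$. Three facts follow.
\begin{enumerate}
\item[(i)] $(w,0)$ has the same label as $w$. Take $Z_i=\{((w,j),w): i+j\le\ell\}$. Related points agree on letters since $j\le\ell$. A successor $(w',j')$ of $(w,j)$ is matched by $w'$, as $(i-1)+j'\le i+j$; a successor $w'$ of $w$ is matched by $(w',j)$; and the same holds for predecessors.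
\item[(ii)] $(w,L)$ is quiet, since points within $\ell$ steps have second component at least $\ell+1$.
\item[(iii)] If $w$ is quiet in $M$, then $(w,j)$ is quiet in $M'$ for every $j$.
\end{enumerate}

\emph{The height.} For $0\le j<L$ put $c_j(w)=\delta\bigl((w,j),(w,j+1)\bigr)$ and define
\[
H(w)=-\sum_{j=0}^{L-1}c_j(w).
\]
This is a sum of $L$ vectors in $\{-1,0,1\}^k$, which gives (H3). If $w$ is quiet, all $(w,j)$ have label $\lambda_\circ$ by (iii), so all $c_j(w)$ vanish, which gives (H2). For (H1) we may assume $uRv$. Put $s_j=\delta\bigl((u,j),(v,j)\bigr)$. We claim that
\begin{equation}\label{eq:square}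
s_j+c_j(v)=c_j(u)+s_{j+1}\qquad(0\le j<L).
\end{equation}
If $j$ is even, then $j<j+1$ in the fence, both $(v,j)$ and $(u,j+1)$ lie between $(u,j)$ and $(v,j+1)$, and by \eqref{eq:triangle} both sides of \eqref{eq:square} equal $\delta\bigl((u,j),(v,j+1)\bigr)$. If $j$ is odd, then $j+1<j$ in the fence, both $(u,j)$ and $(v,j+1)$ lie between $(u,j+1)$ and $(v,j)$, and \eqref{eq:triangle} gives $-c_j(u)+s_j=\delta\bigl((u,j+1),(v,j)\bigr)=s_{j+1}-c_j(v)$, which is \eqref{eq:square}. Summing \eqref{eq:square} over $j$ yields $s_0-s_L=H(v)-H(u)$. Here $s_0=\delta(u,v)$ by (i), and $s_L=0$ by (ii).
\end{proof}

We shall use (H1) in the following form: if $u,v$ are comparable and some coordinate of $\rho(v)-\rho(u)$ is congruent to $\zeta\in\{-1,0,1\}$, then the same coordinate of $H(v)-H(u)$ equals $\zeta$. Shifts of residues that a formula prescribes are true shifts of heights.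

\begin{example}[the staircase, concluded]\label{ex:stairs2}
Let $\sigma$ unify the formula $\psi$ of Example~\ref{ex:stairs}. In a one-point model a label $r\ne\mathsf b$ would require the second label $r+1$ at the same point, so $\lambda_\circ=\mathsf b$ and Lemma~\ref{lem:height} applies. If some point $w_0$ of some model had a label $r\neq\mathsf b$, there would be steps $w_0,w_1,w_2,\dots$ with $w_i$ labeled $r+i$. Then $H(w_i)=H(w_0)+i$, against (H3). So $\sigma(x_{\mathsf b})$ is a theorem, and $\psi/x_{\mathsf b}$ is admissible.
\end{example}

\begin{example}[finite hills]\label{ex:hill}
Add to the scheme of Example~\ref{ex:stairs} labels $\mathsf s_r$ with $\rho(\mathsf s_r)=r$, and weaken the climbing condition to $x_r\to\blacklozenge(x_{r+1}\vee x_{\mathsf s_{r+1}})$, so that the climb may end at a summit. Fix $A\ge1$ and a letter $p$. Label a point by $\mathsf s_{A\bmod 4}$ if $p$ holds there, by $(A-j)\bmod4$ if its distance to the nearest point with $p$ is $j\in\{1,\dots,A\}$, and by $\mathsf b$ otherwise. These sets are Boolean combinations of the formulas $\blacklozenge^jp$. The residue is that of the $1$-Lipschitz function $f=\max(A-\text{distance to }p,\,0)$, so (P2) holds, and a point at distance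 $j\ge 1$ has a comparable point at distance $j-1$, so the climbing condition holds. In a long fence with $p$ true only at $0$, the far end is quiet with $f=0$, hence $H=f$ by (H1) and (H2), and the summit has height $A$.
\end{example}

So each finite height is reached by some unifier and no unifier reaches unbounded heights: the existence of a suitable unifier can express the existence of a suitable finite number. Example~\ref{ex:hill} also shows a limit of the lemma. If $A=4$ and the summit is relabeled $\mathsf b$, then (P1) and (P2) still hold, and in the long fence the point $0$ has label $\lambda_\circ=\mathsf b$ but height $4$. A point labeled $\lambda_\circ$ need not have height $0$ unless it is quiet. Most of the design of the rule $r_n$ answers this difficulty.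

\section{The rule $r_n$}\label{sec:rule}

Fix a two-counter machine $\mathcal M$ and $n\in\mathbb N$. We use a residue scheme with $k=5$, coordinates $0,\dots,4$ and unit vectors $e_0,\dots,e_4$, read in $\mathbb Z^5$ or modulo $4$ as the context requires. Coordinate $0$ is the \emph{altitude}. Coordinates $1,2$ and $3,4$ hold the counters of two independent copies $\kappa=1,2$ of $\mathcal M$; we put $e_{\kappa,i}=e_{2(\kappa-1)+i}$, speak of the \emph{coordinate $(\kappa,i)$}, and call the coordinates $(\kappa,1),(\kappa,2)$ the \emph{block} $\kappa$.

The set $\Theta$ of \emph{types} consists of $\mathsf b$ (blank), $\mathsf f$ (filler), $\mathsf s$ (summit), $\mathsf d$ (direct descent) and, for $\kappa=1,2$: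
\begin{itemize}
\item $\mathsf a_\kappa$, used to load the input;
\item $\langle\kappa,q\rangle$ for $q=q_{\mathrm{ha}}$ and for each increment state $q$;
\item $\langle\kappa,q,\mathsf Z\rangle$ and $\langle\kappa,q,\mathsf P\rangle$ for each test state $q$, which \emph{claim} that the tested counter is zero, respectively positive;
\item $\mathsf z_{\kappa,i}$ and $\mathsf p_{\kappa,i}$ for $i=1,2$, used to check these claims.
\end{itemize}
Let $\mathrm{Conf}_\kappa(q)$ be the set of the one or two types of copy $\kappa$ with state $q$. The labels are
\[
\Lambda=\{(\mathsf b,0)\}\cup(\Theta\setminus\{\mathsf b\})\times(\mathbb Z/4)^5 ,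
\]
and $\rho$ is the second component. The letters of the rule are the $x_\lambda$ and $y$. We write $[\theta,r]$ for $x_{(\theta,r)}$, $B$ for $x_{(\mathsf b,0)}$, $[\mathsf s]$ for $\bigvee_r[\mathsf s,r]$ and $[\kappa,q;r]$ for $\bigvee_{\theta\in\mathrm{Conf}_\kappa(q)}[\theta,r]$. The premise $\varphi_n$ is the conjunction of (P1), (P2) for this scheme and of the following formulas, for all $r\in(\mathbb Z/4)^5$ and all values of the other indices. In (P6) and (P7), $i,q',q''$ are those of the instruction of $q$.
\begin{enumerate}
\item[(P3)] $\neg B\to\Box^+\neg B$.
\item[(P4)] $[\theta,r]\to\blacklozenge\bigvee\{[\theta',r']:\theta'\ne\mathsf b,\ r'_0=r_0+1\}$ for $\theta\notin\{\mathsf b,\mathsf s\}$.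
\item[(P5)] $[\mathsf s,r]\to\blacklozenge[\mathsf d,r-e_0]\wedge\iota_{1,n,r}\wedge\iota_{2,n,r}$, where $\iota_{\kappa,0,r}=\blacklozenge[\kappa,q_{\mathrm{in}};r-e_0]$ and $\iota_{\kappa,j+1,r}=\blacklozenge\bigl([\mathsf a_\kappa,r']\wedge\iota_{\kappa,j,r'}\bigr)$ with $r'=r-e_0+e_{\kappa,1}$.
\item[(P6)] $[\langle\kappa,q\rangle,r]\to\blacklozenge[\kappa,q';r-e_0+e_{\kappa,i}]$ for increment states $q$.
\item[(P7)] For test states $q$:
\begin{align*}
[\langle\kappa,q,\mathsf Z\rangle,r]&\to\blacklozenge[\kappa,q';r-e_0]\wedge\blacklozenge[\mathsf z_{\kappa,i},r-e_0],\\
[\langle\kappa,q,\mathsf P\rangle,r]&\to\blacklozenge[\kappa,q'';r-e_0-e_{\kappa,i}]\wedge\blacklozenge[\mathsf p_{\kappa,i},r-e_0-e_{\kappa,i}].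
\end{align*}
\item[(P8)] $[\theta,r]\to\varepsilon_r\vee\blacklozenge\bigvee_{\xi\in\Delta_\theta}[\theta,r-e_0+\xi]$ for the \emph{chain types} $\theta\in\{\mathsf d,\mathsf z_{\kappa,i},\mathsf p_{\kappa,i}\}$, where $\varepsilon_r=\blacklozenge B$ if $r_1=\dots=r_4=0$ and $\varepsilon_r=\bot$ otherwise, and
\begin{align*}
\Delta_{\mathsf d}&=\{0\},\qquad \Delta_{\mathsf z_{\kappa,i}}=\{\epsilon e_{\kappa,3-i}:\epsilon\in\{-1,0,1\}\},\\
\Delta_{\mathsf p_{\kappa,i}}&=\{-\epsilon' e_{\kappa,i}+\epsilon e_{\kappa,3-i}:\epsilon'\in\{0,1\},\ \epsilon\in\{-1,0,1\}\}.
\end{align*}
\item[(P9)] $y\leftrightarrow\neg[\mathsf s]$.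
\end{enumerate}
The rule is $r_n=\varphi_n/y$. Its letters depend only on $\mathcal M$, the number $n$ enters only through the length of the formulas $\iota_{\kappa,n,r}$, and $n\mapsto r_n$ is computable. All shifts of residues prescribed in (P4)--(P8) have entries in $\{-1,0,1\}$.

The substitution that sends $B$ and $y$ to $\top$ and all other letters to $\bot$ unifies $\varphi_n$. So $\varphi_n$ always has a unifier, and by (P9) the rule $r_n$ is non-admissible iff there is a unifier under which some point of some model is a summit.

The clauses have the following roles. By (P4), as in Example~\ref{ex:hill}, every non-blank point climbs to a summit. From a summit, (P5) loads the input $n$ into both copies of the machine, and (P6), (P7) run them, one unit of altitude per step. A label knows a counter only modulo $4$, so a zero test cannot be decided locally; the label makes a claim, and a chain of type $\mathsf z$ or $\mathsf p$ checks it. By (P8) a chain descends until it touches a blank point, and at that moment its counters must agree with those of the blank point. The $\mathsf d$-chain keeps the counters of the summit, which serve as the zero level. A $\mathsf z_{\kappa,i}$-chain never changes the tested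 counter, so it can end at the zero level only if the counter was zero. A $\mathsf p_{\kappa,i}$-chain starts one below the tested counter and never raises it, so it can end at the zero level only if the counter was positive. Hence a false claim produces a blank point whose height differs from that of the blank point at the foot of the $\mathsf d$-chain. This is not yet a contradiction, since blank points may have nonzero height; clause (P3) and the second copy of the machine are there to turn it into one.

\section{Halting runs give a refuting unifier}\label{sec:halting}

\begin{proposition}\label{prop:halting}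
If $\mathcal M$ halts from $(q_{\mathrm{in}},n,0)$, then $r_n$ is not admissible.
\end{proposition}

Let $(q_t,n_1(t),n_2(t))$, $0\le t\le K$, be the run, with $q_K=q_{\mathrm{ha}}$ and $q_t\ne q_{\mathrm{ha}}$ for $t<K$. Then $n_i(t)\le n+t$. Put
\[
A=2(n+K)+3 ,
\]
an odd number. We first draw the intended hill as a finite tree and then define a labeling of all models that reproduces this tree wherever a model contains a faultless copy of it.

\subsection{The tree of the run}

The rooted tree $\mathcal T$ has nodes $m$ with a type and a \emph{height} $\eta(m)\in\mathbb Z^5$; the depth of $m$ is $|m|$.
\begin{itemize}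
\item The root $o$ has type $\mathsf s$ and height $Ae_0$.
\item A chain $d^1,\dots,d^A$ starts at the root; $d^j$ has type $\mathsf d$ and height $(A-j)e_0$.
\item For $\kappa=1,2$, put $a^{\kappa,0}=o$. A chain $a^{\kappa,1},\dots,a^{\kappa,n},u^{\kappa,0},\dots,u^{\kappa,K}$ starts at the root. For $j\ge1$ the node $a^{\kappa,j}$ has type $\mathsf a_\kappa$ and height $(A-j)e_0+je_{\kappa,1}$. The node $u^{\kappa,t}$ has height $(A-n-1-t)e_0+n_1(t)e_{\kappa,1}+n_2(t)e_{\kappa,2}$; its type is $\langle\kappa,q_t\rangle$ if $q_t$ is not a test state, and otherwise $\langle\kappa,q_t,\mathsf Z\rangle$ or $\langle\kappa,q_t,\mathsf P\rangle$, whichever makes the true claim.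
\item If $q_t$ tests $c_i$, then $u^{\kappa,t}$ has a second child, which starts a \emph{check chain}. All its nodes have type $\mathsf z_{\kappa,i}$ in case $\mathsf Z$ and $\mathsf p_{\kappa,i}$ in case $\mathsf P$. The first node has height $\eta(u^{\kappa,t})-e_0$ in case $\mathsf Z$ and $\eta(u^{\kappa,t})-e_0-e_{\kappa,i}$ in case $\mathsf P$. At each further node the altitude and every positive counter drop by $1$. The chain ends at altitude $0$.
\end{itemize}
Figure~\ref{fig:tree} shows a small case. The altitude of $m$ is $\eta_0(m)=A-|m|$, and along an edge every coordinate changes by at most $1$. Moreover,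
\begin{equation}\label{eq:cone}
0\le\eta_k(m)\le\eta_0(m)\qquad(1\le k\le4,\ m\in\mathcal T).
\end{equation}
Indeed, $j\le A-j$ for $j\le n$; $n+t\le A-n-1-t$ for $t\le K$; the first node of a check chain has altitude $A-n-2-t\ge n+t$, as $t\le K-1$; and $0\le c\le a$ with $a\ge1$ implies $0\le\max(c-1,0)\le a-1$, so the inequality persists along check chains. The \emph{end nodes} are the nodes of depth $A$. They are the last nodes of the $\mathsf d$-chain and of the check chains, and by \eqref{eq:cone} they have height $0$. This is what $A$ is chosen for: the check chains have time to run the counters down. No node has type $\mathsf b$ or $\mathsf f$, and only the root has type $\mathsf s$.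

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.7cm,y=0.5cm,every node/.style={font=\scriptsize}]
\draw (0,9)--(0,0);
\foreach \y in {0,...,9} {\fill (0,\y) circle (1.5pt); \node at (-3.6,\y) {$\y$};}
\foreach \s in {1,-1} {
  \draw (0,9)--({\s},8)--({\s},5);
  \draw ({\s},7)--({3*\s},6)--({3*\s},0);
  \draw ({\s},6)--({2*\s},5)--({2*\s},0);
  \foreach \y in {5,...,8} \fill ({\s},\y) circle (1.5pt);
  \foreach \y in {0,...,5} \fill ({2*\s},\y) circle (1.5pt);
  \foreach \y in {0,...,6} \fill ({3*\s},\y) circle (1.5pt);
}
\node[above] at (0,9) {$\mathsf s$};
\node[right] at (1,8) {$\mathsf a_1$};
\node[left] at (1,7) {$\langle1,q,\mathsf P\rangle$};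
\node[left] at (1,6) {$\langle1,q,\mathsf Z\rangle$};
\node[left] at (1,5) {$\langle1,q_{\mathrm{ha}}\rangle$};
\node[below] at (0,0) {$\mathsf d$};
\node[below] at (2,0) {$\mathsf z_{1,1}$};
\node[below] at (3,0) {$\mathsf p_{1,1}$};
\node[below] at (-2,0) {$\mathsf z_{2,1}$};
\node[below] at (-3,0) {$\mathsf p_{2,1}$};
\end{tikzpicture}
\caption{The tree $\mathcal T$ for $n=1$ and the machine whose only non-halting state $q=q_{\mathrm{in}}$ has the instruction ``if $c_1=0$ go to $q_{\mathrm{ha}}$, else $c_1:=c_1-1$ and go to $q$''. The run is $(q,1,0),(q,0,0),(q_{\mathrm{ha}},0,0)$, so $K=2$ and $A=9$. Altitudes are on the left and the type of each vertical chain is written under it. Copy $1$ is on the right, copy $2$ is its mirror image. In each copy the first counter is $1$ at the nodes of altitudes $8$ and $7$ below the summit; all other counter values are $0$.}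
\label{fig:tree}
\end{figure}

\subsection{Definable heights in an arbitrary model}

Take letters $\pi_m$ for $m\in\mathcal T$, and let $M$ be any model. A point \emph{carries} $m$ if $\pi_m$ is true there and all other $\pi_{m'}$ are false; it is \emph{void} if it carries no node. Put $\eta(v)=\eta(m)$ if $v$ carries $m$, and $\eta(v)=-e_0$ if $v$ is void.

The valuation of $M$ is arbitrary, so $\eta$ may jump between comparable points, whereas (P2) must hold in $M$. We therefore replace $\eta$ by a $1$-Lipschitz function below it:
\[
g_k(v)=\min_{w}\bigl(\eta_k(w)+\operatorname{dist}(v,w)\bigr)\qquad(0\le k\le4),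
\]
where $w$ ranges over the points at finite distance from $v$. Taking $w=v$ and using the range of $\eta$, we get $-1\le g_k\le\eta_k\le A$, and $g_k\ge0$ for $k\ge1$. The function $g_k$ is $1$-Lipschitz, since distances to $w$ from comparable points differ by at most $1$. If $\eta_k$ happens to be $1$-Lipschitz, then $\eta_k(v)\le\eta_k(w)+\operatorname{dist}(v,w)$ for all $w$, and so $g_k=\eta_k$.

The function $g_k$ is definable. The condition ``$\eta_k\le c$'' is a disjunction, possibly empty, of the Boolean conditions ``carries $m$'' and ``void''. For $c\le A$, the condition ``$g_k\le c$'' is expressed by $\bigvee_{j=0}^{A+1}\blacklozenge^j(\eta_k\le c-j)$: if $\eta_k(w)+\operatorname{dist}(v,w)\le c$ then $j=\operatorname{dist}(v,w)\le c+1\le A+1$ works, and conversely a point $w$ within $j$ steps with $\eta_k(w)\le c-j$ witnesses $g_k(v)\le c$. The condition ``$g_k=c$'' is $(g_k\le c)\wedge\neg(g_k\le c-1)$.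

By induction from the leaves of $\mathcal T$, let $\gamma_m$ be the conjunction of: ``carries $m$''; ``$g_k=\eta_k(m)$'' for $0\le k\le4$; $\blacklozenge\gamma_{m'}$ for every child $m'$ of $m$; and, if $m$ is an end node, $\blacklozenge(\text{void})$. Let $S$ be the set defined by $\Box^-\gamma_o$, let $D(v)\in\mathbb N\cup\{\infty\}$ be the distance from $v$ to the nearest point of $S$, and put
\[
E=\{v:D(v)\le A\},\qquad h_0=\max(A-D,0),\qquad h_k=\min(g_k,h_0)\quad(1\le k\le4).
\]
The set $E$ will be the non-blank region. The truncation in $h_k$ forces the counters down to $0$ at its boundary, and by \eqref{eq:cone} it will do no harm at faultless copies of nodes.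

\begin{lemma}\label{lem:E}
\begin{enumerate}
\item[(a)] $E$ is closed under successors.
\item[(b)] All $h_k$ are $1$-Lipschitz with values in $\{0,\dots,A\}$, and $h=(h_0,\dots,h_4)$ vanishes outside $E$.
\item[(c)] If $D(v)<\infty$, then $g_0(v)\ge A-D(v)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $E_j=\{v:D(v)\le j\}$. We show that $E_j$ is closed under predecessors for even $j$ and under successors for odd $j$; as $A$ is odd, this suffices. The set $E_0=S$ is closed under predecessors, because by transitivity a predecessor of a point satisfying $\Box^-\gamma_o$ satisfies $\Box^-\gamma_o$. The set $E_{j+1}$ consists of all successors and all predecessors of points of $E_j$. If $E_j$ is closed under predecessors, the latter lie in $E_j$ and are their own successors; so $E_{j+1}$ is the set of successors of points of $E_j$, which is closed under successors by transitivity. If $E_j$ is closed under successors, exchange the two directions.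

(b) For comparable points, $D$ is infinite at both or differs by at most $1$; so $h_0$ is $1$-Lipschitz, and then so is $h_k$. The rest follows from $0\le h_0\le A$, from $g_k\ge0$ for $k\ge1$ and from $h_0=0$ outside $E$.

(c) Some $u\in S$ is at distance $D(v)$ from $v$. By reflexivity $\gamma_o$ holds at $u$, so $g_0(u)=A$, and $g_0$ is $1$-Lipschitz.
\end{proof}

The box in the definition of $S$ and the parity of $A$ are used only for part (a), which is (P3).

\subsection{The labeling}

Call $v$ a \emph{copy of $m$} if $\gamma_m$ holds at $v$ and $D(v)=|m|$. A copy of $m$ carries $m$, so $m$ is unique, and it lies in $E$. A point $v\notin E$ gets the label $(\mathsf b,0)$; a copy $v$ of $m$ gets (type of $m$, $h(v)\bmod4$); every other point $v\in E$ gets $(\mathsf f,h(v)\bmod 4)$. Every point gets exactly one label, and by Lemma~\ref{lem:E}(b) its residue vector is always $h(v)\bmod4$.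

The labeling is defined by formulas that do not depend on $M$. The condition ``$D\le j$'' is $\blacklozenge^j\Box^-\gamma_o$. The conditions ``$D=j$'' for $j\le A$, ``$v\in E$'' and ``$h_0=c$'' (that is, $D=A-c$ for $1\le c\le A$, and not $D\le A-1$ for $c=0$) are Boolean combinations of these; ``$h_k=c$'' is a Boolean combination of the finitely many conditions on the values of $g_k$ and $h_0$; and ``copy of $m$'' is $\gamma_m\wedge(D=|m|)$. Let $\sigma(x_\lambda)$ be the formula that defines the label $\lambda$, and let $\sigma(y)=\neg\sigma([\mathsf s])$.

The formula $\gamma_m$ promises comparable points satisfying $\gamma_{m'}$, but such a point could be too close to another summit to be a copy of $m'$. The condition on $g_0$ in $\gamma_{m'}$ excludes this.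

\begin{lemma}\label{lem:copy}
Let $v$ be a copy of $m$. Then $h(v)=\eta(m)$. For each child $m'$ of $m$ some point comparable to $v$ is a copy of $m'$. If $m$ is an end node, some point comparable to $v$ is labeled $(\mathsf b,0)$.
\end{lemma}

\begin{proof}
We have $h_0(v)=A-|m|=\eta_0(m)$ and, for $k\ge1$, $h_k(v)=\min(\eta_k(m),\eta_0(m))=\eta_k(m)$ by \eqref{eq:cone}. Let $m'$ be a child of $m$, and let $w$ be comparable to $v$ and satisfy $\gamma_{m'}$. Then $D(w)\le|m|+1$, and Lemma~\ref{lem:E}(c) gives $D(w)\ge A-g_0(w)=A-\eta_0(m')=|m|+1$. So $w$ is a copy of $m'$. If $m$ is an end node, some void $w$ is comparable to $v$. Then $D(w)$ is finite and $g_0(w)\le\eta_0(w)=-1$, so $D(w)\ge A+1$ and $w\notin E$.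
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:halting}]
\emph{$\sigma$ unifies $\varphi_n$.} Clauses (P1) and (P9) hold by construction, (P2) by Lemma~\ref{lem:E}(b) and (P3) by Lemma~\ref{lem:E}(a).

(P4): let $v\in E$ have type other than $\mathsf s$. If $D(v)=0$, then $v\in S$ satisfies $\gamma_o$ and is a copy of the root, of type $\mathsf s$. So $1\le D(v)\le A$, and the first step of a shortest walk to $S$ leads to a comparable $w$ with $D(w)=D(v)-1$. Then $w\in E$ is not blank and $h_0(w)=h_0(v)+1$.

In (P5)--(P8) the point $v$ in question has a type other than $\mathsf b,\mathsf f$, so it is a copy of a node $m$ of that type. By Lemma~\ref{lem:copy} its residue vector is $r=\eta(m)\bmod4$, and it has comparable copies of the children of $m$, labeled by their types and heights. It remains to compare heights in $\mathcal T$.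

(P5): $m=o$. The child $d^1$ has type $\mathsf d$ and height $\eta(o)-e_0$. We show by downward induction on $j\le n$ that every copy of $a^{\kappa,j}$ satisfies $\iota_{\kappa,n-j,r}$ for its residue vector $r$; the case $j=0$ is what we need. For $j=n$, the child $u^{\kappa,0}$ has a type in $\mathrm{Conf}_\kappa(q_{\mathrm{in}})$ and height $\eta(a^{\kappa,n})-e_0$. For $j<n$, the child $a^{\kappa,j+1}$ has type $\mathsf a_\kappa$ and height $\eta(a^{\kappa,j})-e_0+e_{\kappa,1}$, and its copies satisfy the induction hypothesis.

(P6): $m=u^{\kappa,t}$ with $q_t=q$ an increment state, so $t<K$. The child $u^{\kappa,t+1}$ has a type in $\mathrm{Conf}_\kappa(q')$ and height $\eta(m)-e_0+e_{\kappa,i}$.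

(P7): $m=u^{\kappa,t}$ with $q_t=q$ a test state, so $t<K$. In case $\mathsf Z$ we have $n_i(t)=0$, and both $u^{\kappa,t+1}$, with type in $\mathrm{Conf}_\kappa(q')$, and the first check node, of type $\mathsf z_{\kappa,i}$, have height $\eta(m)-e_0$. In case $\mathsf P$ we have $n_i(t)>0$, and both $u^{\kappa,t+1}$, with type in $\mathrm{Conf}_\kappa(q'')$, and the first check node, of type $\mathsf p_{\kappa,i}$, have height $\eta(m)-e_0-e_{\kappa,i}$.

(P8): if $m$ is an end node, then $r=0$ and a blank point is comparable to $v$, so $\varepsilon_r$ holds. Otherwise $m$ is a non-last node of the $\mathsf d$-chain or of a check chain, and the next node has the same type $\theta$ and height $\eta(m)-e_0+\xi$ for some $\xi$ with $\xi_0=0$. On the $\mathsf d$-chain $\xi=0$. On a check chain of copy $\kappa$ the other block is constantly $0$. On a $\mathsf z_{\kappa,i}$-chain the coordinate $(\kappa,i)$ is constantly $0$ as well, so $\xi\in\{0,-e_{\kappa,3-i}\}$. On a $\mathsf p_{\kappa,i}$-chain $\xi=-\epsilon'e_{\kappa,i}-\epsilon''e_{\kappa,3-i}$ with $\epsilon',\epsilon''\in\{0,1\}$. In each case $\xi\in\Delta_\theta$.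

\emph{$\sigma(y)$ is not a theorem.} Attach to each end node $e$ a new child $\beta_e$, of even depth $A+1$. On the extended tree let $a<a'$ iff $a,a'$ are adjacent, $a$ has even depth and $a'$ has odd depth. As for the fence, no point is strictly above one point and strictly below another, so this is a partial order, and distinct points are comparable iff they are adjacent. Let $\pi_m$ be true exactly at $m$. Then $m$ carries $m$ and $\beta_e$ is void. The function $\eta$ is $1$-Lipschitz in each coordinate, since this holds on edges of $\mathcal T$ and $\eta(e)-\eta(\beta_e)=e_0$; hence $g=\eta$. By induction from the leaves $\gamma_m$ holds at $m$. The root has even depth, so it is its own only predecessor and lies in $S$. It is a copy of $o$, has type $\mathsf s$, and refutes $\sigma(y)$.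
\end{proof}

\section{Without halting there is no summit}\label{sec:nonhalting}

\begin{proposition}\label{prop:nonhalting}
If $\mathcal M$ does not halt from $(q_{\mathrm{in}},n,0)$, then $r_n$ is admissible.
\end{proposition}

Suppose that $\mathcal M$ does not halt, that $\sigma$ unifies $\varphi_n$ and that $\sigma(y)\notin T_{S4}$; we derive a contradiction. Let $\ell$ bound the modal depths of the formulas $\sigma(x_\lambda)$. Every point of every model has a label, hence a type, and (P2)--(P8) hold for labels everywhere. By (P9) there is a model $M_0=(W,R,V)$ with a point $w_0$ of type $\mathsf s$. Points labeled $(\mathsf b,0)$ are called \emph{blank}.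

The point of a one-point model is blank: a type outside $\{\mathsf b,\mathsf s\}$ would by (P4) require a second label, with $r_0+1$ in place of $r_0$, at the same point, and type $\mathsf s$ would by (P5) require type $\mathsf d$ at the same point. So Lemma~\ref{lem:height} applies with $\lambda_\circ=(\mathsf b,0)$.

\subsection{Unraveling}

In $M_0$ we have no control over how blank and non-blank regions are arranged, and there may be no quiet points at all. We replace $M_0$ by a tree-shaped model in which $w_0$ keeps its label and all letters are erased beyond the horizon of $\sigma$. Because $R$ is transitive, the right measure of distance from the root is not the depth but the number of changes of direction.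

The \emph{nodes} of $N$ are the finite sequences $t=(w_0,\epsilon_1,w_1,\dots,\epsilon_k,w_k)$ with $k\ge0$, $\epsilon_i\in\{+,-\}$, $w_{i-1}Rw_i$ if $\epsilon_i=+$ and $w_iRw_{i-1}$ if $\epsilon_i=-$. Put $\operatorname{end}(t)=w_k$. The nodes form a tree with root $(w_0)$, in which the children of $t$ are its extensions $t^\frown(\epsilon,w)$ by one sign and one point. Orient each edge: $t\to t^\frown(+,w)$ from parent to child, and $t^\frown(-,w)\to t$ from child to parent. Let $\le$ be the reflexive and transitive closure of $\to$. Let $\tau(t)$ be the number of maximal constant blocks of the word $\epsilon_1\cdots\epsilon_k$; it does not decrease from a node to a descendant. A letter $p$ is true at $t$ iff $\tau(t)\le\ell$ and $\operatorname{end}(t)\in V(p)$. This defines a model $N$ with accessibility relation $\le$. Call $t$ \emph{far} if $\tau(t)\ge2\ell+1$, and let $H\colon N\to\mathbb Z^5$ be a height function as in Lemma~\ref{lem:height}.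

\begin{lemma}\label{lem:N}
\begin{enumerate}
\item[(a)] If $u\le v$, then the tree path from $u$ to $v$ is directed, so that its nodes $t$ satisfy $u\le t\le v$; moreover $|\tau(u)-\tau(v)|\le1$.
\item[(b)] The root has type $\mathsf s$.
\item[(c)] Far nodes are blank and have height $0$. Every node has a far descendant.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A directed walk cannot traverse an edge and immediately return, since the edge has only one orientation. A walk in a tree without such returns is the tree path. This path goes from $u$ through parents to a node $c$ and then through children to $v$. As it is directed, $u$ arises from $c$ by appending only signs $-$, and $v$ arises from $c$ by appending only signs $+$. Hence $\tau(u),\tau(v)\in\{\tau(c),\tau(c)+1\}$.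

(b) Let $N'$ be the model on the same frame in which $p$ is true at $t$ iff $\operatorname{end}(t)\in V(p)$. Each edge $t\to t'$ satisfies $\operatorname{end}(t)\,R\,\operatorname{end}(t')$, so $u\le v$ implies $\operatorname{end}(u)\,R\,\operatorname{end}(v)$ by reflexivity and transitivity. If $\operatorname{end}(t)\,R\,w$ then $t\le t^\frown(+,w)$, and if $w\,R\,\operatorname{end}(t)$ then $t^\frown(-,w)\le t$. So Lemma~\ref{lem:bisim} applies to $N'$ and $M_0$ with every $Z_i$ equal to $\{(t,\operatorname{end}(t))\}$, and the root has type $\mathsf s$ in $N'$. Between $N$ and $N'$ take $Z_i=\{(t,t):\tau(t)+i\le\ell\}$. Related points agree on letters as $\tau(t)\le\ell$, and a node $t'$ comparable to $t$ is matched by itself, as $\tau(t')+(i-1)\le\tau(t)+i$ by (a). The root has $\tau=0$ and is $Z_\ell$-related to itself.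

(c) By (a), nodes within $\ell$ steps of a far node have $\tau\ge\ell+1$, so all letters are false there. Thus far nodes are quiet, and Lemma~\ref{lem:height} applies. Given $t$ with $w=\operatorname{end}(t)$, reflexivity allows us to append $(+,w),(-,w),(+,w),\dots$, and after $2\ell+1$ such extensions the node is far.
\end{proof}

\subsection{Hills, plains and exits}

A \emph{hill} is a connected component of the subgraph of the tree induced on the non-blank nodes, and a \emph{plain} is a connected component of the subgraph induced on the blank nodes. By (P3) the non-blank nodes are closed upward under $\le$, and so the blank nodes are closed downward. We record three consequences.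
\begin{enumerate}
\item[(C1)] Comparable non-blank nodes lie in the same hill: if $u\le v$ and $u$ is non-blank, all nodes of the tree path lie above $u$ by Lemma~\ref{lem:N}(a) and are non-blank.
\item[(C2)] $H$ is constant on each plain, since $\delta=0$ between adjacent blank nodes.
\item[(C3)] An edge between a blank node $\beta$ and a non-blank node $c$ is oriented $\beta\to c$.
\end{enumerate}
An edge as in (C3) is an \emph{exit} of the hill of $c$, and $H(\beta)$ is its \emph{height}. For a node $t$ let $H^c(t)=H(t)-H_0(t)e_0$ be the \emph{counter part} of its height. The witnesses of type other than $\mathsf b$ that (P4)--(P8) provide for a node of a hill $C$ lie in $C$ by (C1), and by (H1) the prescribed shifts of residues are the actual shifts of $H$. We use this below without further mention.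

\begin{lemma}\label{lem:summit}
Every hill contains a node of type $\mathsf s$.
\end{lemma}

\begin{proof}
From a node of the hill of type other than $\mathsf s$, clause (P4) leads to a node of the hill with $H_0$ larger by $1$. By (H3) this can be repeated only finitely often.
\end{proof}

\begin{lemma}\label{lem:chain}
Let $v$ be a node of a hill $C$ whose type $\theta$ is a chain type. Then $C$ has an exit $\beta\to c$ with $H^c(\beta)=H^c(v)+\xi_1+\dots+\xi_j$ for some $j\ge0$ and $\xi_1,\dots,\xi_j\in\Delta_\theta$.
\end{lemma}

\begin{proof}
Starting at $v$, follow the second alternative of (P8) as long as the first one fails. Each step stays in $C$, keeps the type $\theta$, lowers $H_0$ by $1$ and adds an element of $\Delta_\theta$ to $H^c$. By (H3) we reach a node $e\in C$ at which the first alternative holds: the residues of $e$ in coordinates $1,\dots,4$ are $0$, and some blank node $w$ is comparable to $e$. The residues of $w$ are $0$ too, so $H^c(w)=H^c(e)$ by (H1). By (P3) we cannot have $e\le w$, so $w\le e$. The directed path from $w$ to $e$ starts at a blank node and ends at a non-blank one, and non-blank nodes are closed upward; so it consists of blank nodes from $w$ to some $\beta$, followed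 by non-blank nodes from some $c$ to $e$. Then $c\in C$, the edge $\beta\to c$ is an exit of $C$, and $H(\beta)=H(w)$ by (C2).
\end{proof}

The next lemma is the only place where non-halting is used.

\begin{lemma}\label{lem:three}
Every hill $C$ has three exits of pairwise distinct heights.
\end{lemma}

\begin{proof}
Let $s\in C$ have type $\mathsf s$ (Lemma~\ref{lem:summit}) and put $x=H^c(s)$. By (P5), $C$ contains a node of type $\mathsf d$ with counter part $x$. As $\Delta_{\mathsf d}=\{0\}$, Lemma~\ref{lem:chain} gives an exit whose height has counter part $x$.

Fix $\kappa\in\{1,2\}$ and let $(q_t,n_1(t),n_2(t))$, $t\in\mathbb N$, be the infinite run of $\mathcal M$ from $(q_{\mathrm{in}},n,0)$; no $q_t$ equals $q_{\mathrm{ha}}$. Say that a node $u\in C$ \emph{represents time $t$} if its type is in $\mathrm{Conf}_\kappa(q_t)$ and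
\[
H^c(u)=x+n_1(t)e_{\kappa,1}+n_2(t)e_{\kappa,2}.
\]
The formula $\iota_{\kappa,n,\rho(s)}$ holds at $s$. Unfolding it, we make $n$ steps to nodes of type $\mathsf a_\kappa$, each adding $e_{\kappa,1}$ to $H^c$, and one step to a node with type in $\mathrm{Conf}_\kappa(q_{\mathrm{in}})$ that leaves $H^c$ unchanged. This node $u_0$ represents time $0$. Suppose $u_t$ represents time $t$. If $q_t$ is an increment state, (P6) gives a node with type in $\mathrm{Conf}_\kappa(q')$ and $H^c$ increased by $e_{\kappa,i}$. If $q_t$ is a test state, $u_t$ claims $\mathsf Z$ and $n_i(t)=0$, then (P7) gives a node with type in $\mathrm{Conf}_\kappa(q')$ and the same $H^c$. If $u_t$ claims $\mathsf P$ and $n_i(t)>0$, then (P7) gives a node with type in $\mathrm{Conf}_\kappa(q'')$ and $H^c$ decreased by $e_{\kappa,i}$. In all three cases the new node $u_{t+1}$ represents time $t+1$, and $H_0(u_{t+1})=H_0(u_t)-1$. By (H3) this cannot go on forever, so there is a $t$ such that $q_t$ is a test state, testing $c_i$, and the claim of $u_t$ is false.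

If the claim is $\mathsf Z$ and $n_i(t)>0$, then (P7) gives a node of type $\mathsf z_{\kappa,i}$ with counter part $H^c(u_t)$. The vectors in $\Delta_{\mathsf z_{\kappa,i}}$ vanish in coordinate $(\kappa,i)$, so Lemma~\ref{lem:chain} gives an exit whose height exceeds $x$ by $n_i(t)>0$ in this coordinate. If the claim is $\mathsf P$ and $n_i(t)=0$, then (P7) gives a node of type $\mathsf p_{\kappa,i}$ with counter part $H^c(u_t)-e_{\kappa,i}$, which is below $x$ by $1$ in coordinate $(\kappa,i)$. The vectors in $\Delta_{\mathsf p_{\kappa,i}}$ are nonpositive in this coordinate, so Lemma~\ref{lem:chain} gives an exit whose height is below $x$ in it. In both cases all shifts involve only block $\kappa$. So the exit has counter part $x+\zeta_\kappa$ with $\zeta_\kappa\ne0$ supported in block $\kappa$.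

The vectors $x$, $x+\zeta_1$, $x+\zeta_2$ are pairwise distinct, because $\zeta_1,\zeta_2$ are nonzero and have disjoint supports.
\end{proof}

\subsection{The contradiction}

A blank node of nonzero height lies on a plain that is cut off from the far nodes. Walking away from the root, we must therefore leave this plain and enter a hill; that hill has an exit onto another plain of nonzero height, which is one change of direction farther out. Since all far nodes have height $0$, this cannot continue.

\begin{proof}[Proof of Proposition~\ref{prop:nonhalting}]
Let $\mathcal B$ be the set of blank nodes of nonzero height. The root is not blank by Lemma~\ref{lem:N}(b), and by Lemma~\ref{lem:three} its hill has an exit of nonzero height; so $\mathcal B\neq\emptyset$. By Lemma~\ref{lem:N}(c), $\tau\le2\ell$ on $\mathcal B$. Choose $\beta\in\mathcal B$ with $\tau(\beta)$ maximal, and let $P$ be the plain of $\beta$. By (C2), $H=H(\beta)\ne0$ on $P$, so $P$ contains no far node.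

Follow the tree path from $\beta$ to a far descendant of $\beta$, and let $\beta'\in P$, $c'\notin P$ be the ends of its first edge that leaves $P$. Then $c'$ is a child of $\beta'$, and $\tau(c')\ge\tau(\beta)$. The node $c'$ is not blank, since otherwise it would belong to $P$. By (C3) the edge is oriented $\beta'\to c'$, from parent to child, so the last sign of $c'$ is $+$.

Let $C$ be the hill of $c'$. For $c\in C$ the tree path from $c'$ to $c$ lies in $C$, so it avoids the blank parent $\beta'$ of $c'$ and goes only through children. Thus every $c\in C$ is $c'$ or a descendant of $c'$, and in the latter case the parent of $c$ lies in $C$. So the parent of a node of $C$ is either $\beta'$ or non-blank.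

By Lemma~\ref{lem:three}, $C$ has an exit $\beta^*\to c^*$ with $H(\beta^*)\notin\{0,H(\beta)\}$. Then $\beta^*\in\mathcal B$, and $\beta^*\ne\beta'$ because $H(\beta')=H(\beta)$. Hence $\beta^*$ is not the parent of $c^*$ but a child, and as the edge points from child to parent, the last sign of $\beta^*$ is $-$. The sign word of $\beta^*$ extends that of $c'$, which ends in $+$, and it ends in $-$. Therefore $\tau(\beta^*)\ge\tau(c')+1>\tau(\beta)$, contradicting the choice of $\beta$.
\end{proof}

\begin{remark}
The last proof shows the purpose of two features of $\varphi_n$. Clause (P3) orients all edges between plains and hills in the same way, so that entering a hill and leaving it costs a change of sign; without it, we could not conclude that $\tau$ grows. The second copy of the machine supplies the third exit: two heights must be avoided, namely $0$, so that $\beta^*\in\mathcal B$, and $H(\beta)$, so that $\beta^*\ne\beta'$. With one copy we would know only two exits of distinct heights, and these could be exactly the two forbidden ones.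
\end{remark}

Propositions~\ref{prop:halting} and~\ref{prop:nonhalting}, together with the effectiveness of the construction in Section~\ref{sec:rule}, prove Theorem~\ref{thm:reduction}.

\section{Completeness and bases}\label{sec:final}

We use one fact on counter machines \cite[Ch.~14]{Minsky}: for every r.e.\ set $X\subseteq\mathbb N$ there is a two-counter machine which, started in $(q_{\mathrm{in}},2^k,0)$, halts iff $k\in X$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Take a $\Sigma^0_1$-complete set $X$ and the machine $\mathcal M$ given by the cited fact. By Theorem~\ref{thm:reduction}, $k\notin X$ iff $r_{2^k}$ is admissible. The complement of $X$ is $\Pi^0_1$-complete, so every $\Pi^0_1$ set is many-one reducible, through the computable map $k\mapsto r_{2^k}$, to the set of admissible rules of the form $\varphi/y$ in the letters $x_\lambda,y$, a finite set that depends only on $\mathcal M$. By Corollary~\ref{cor:upper} this set of rules and the set of all admissible rules are $\Pi^0_1$. So both are $\Pi^0_1$-complete, and both are undecidable because $X$ is.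
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Let $\mathfrak B$ be a basis. Every rule $\varphi_1,\dots,\varphi_m/\psi$ derivable from $\mathfrak B$ is admissible. Indeed, let $\sigma$ be a common unifier of the $\varphi_i$ and apply $\sigma$ to every line of a derivation. The premises become theorems; theorems stay theorems, since $\sigma(\chi)$ holds in $M$ wherever $\chi$ holds in $M^\sigma$; applications of modus ponens, necessitation and instances of rules of $\mathfrak B$ remain such applications; and $T_{S4}$ is closed under all three, in the last case because the rules of $\mathfrak B$ are admissible. So every line, and in particular $\sigma(\psi)$, is a theorem. Hence the rules derivable from $\mathfrak B$ are exactly the admissible rules. If $\mathfrak B$ were r.e., then, $T_{S4}$ being decidable, we could enumerate all derivations, and the set of admissible rules would be r.e. Its complement is r.e.\ by Corollary~\ref{cor:upper}, so it would be decidable, contradicting (a).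
\end{proof}

Part (c) was proved in Section~\ref{sec:prelim}, and the proof of Theorem~\ref{thm:main} is complete.

\begin{thebibliography}{9}

\bibitem{Minsky}
Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\bibitem{problem}
\emph{Rules admissible in transitive temporal logic $T_{S4}$, sufficient condition}, \texttt{https://core.ac.uk/download/pdf/82747965.pdf}.

\end{thebibliography}
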